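\title{Chebyshev and Remez constants of convex bodies differ}

\begin{abstract}
Let a polynomial of degree at most $n$ be bounded by $1$ on a subset of relative measure $\lambda$ of a convex body $K\subset\mathbb R^d$. How large can it be on $K$? Let $C_K(n,\lambda)$ be the best bound when the subset is convex and $R_K(n,\lambda)$ the best bound when it is only measurable. It was conjectured that $C_K(n,\lambda)=R_K(n,\lambda)$ always. We show that this fails in every dimension $d\ge2$: for $d\ge3$ there is a body for which it fails for every $n\ge2$ and all $\lambda<1$ close enough to $1$ (depending on $n$), and for the square it fails for every $n\ge17$ and a suitable $\lambda=\lambda_n$.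
\end{abstract}

\section{The question and the answer}

Let $\mathcal P_{n,d}$ be the space of real polynomials of degree at most $n$ on $\mathbb R^d$, let $K\subset\mathbb R^d$ be a bounded convex body (a bounded convex set with nonempty interior), and let $|U|$ be the Lebesgue measure of $U$. The relative measure of a measurable set $S\subset K$ is $|S|/|K|$. For $0<\lambda\le1$ consider
\begin{equation}\label{eq:main}
\sup_K|p|\le C\,\sup_S|p|,\qquad p\in\mathcal P_{n,d}.
\end{equation}
Let $C_K(n,\lambda)$ be the smallest $C$ for which \eqref{eq:main} holds for all $p$ and all \emph{convex} sets $S\subset K$ of relative measure $\lambda$, and let $R_K(n,\lambda)$ be the smallest $C$ for which it holds for all $p$ and all \emph{measurable} sets $S\subset K$ of relative measure $\lambda$. (A constant is read as $+\infty$ if there is no finite $C$; the finiteness of $R_K(n,\lambda)$ for $n\ge2$ is never used below.) The first is a problem of Chebyshev type, the second one of Remez type. Clearly $C_K(n,\lambda)\le R_K(n,\lambda)$.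

Can a non-convex set be worse than every convex one? In the simplest cases it cannot. If $n=0$, both constants are $1$. If $n=1$ and $|p|\le1$ on $S$, then $|p|\le 1$ on the whole slab $K\cap\{|p|\le1\}\supset S$, which is convex, so nothing is gained by allowing general $S$. If $d=1$, comparison of the classical Chebyshev and Remez inequalities gives equality for every $n$, and equality also holds for every $n$ when $K$ is a finite convex cone; both facts are recorded in \cite{FIA}. The natural guess, Conjecture 2.3 of \cite{FIA}, is that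
\[
C_K(n,\lambda)=R_K(n,\lambda)\qquad\text{for all }d,\ K\subset\mathbb R^d,\ n,\ \lambda\in(0,1].
\]
We disprove it for every $d\ge2$. Throughout, $T_n$ is the Chebyshev polynomial of degree $n$.

\begin{theorem}\label{thm:space}
Let $d\ge3$ and let
\[
K_d=\bigl\{(x,y,z)\in\mathbb R^{d-2}\times\mathbb R\times\mathbb R:\ \sqrt{|x|^2+y^6}\le1-z^2\bigr\},
\]
a centrally symmetric convex body. There are $c>0$, depending on $d$, and $A_n>0$, depending on $d$ and $n$, such that for every $n\ge2$ and all sufficiently small $\varepsilon>0$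
\[
R_{K_d}(n,1-\varepsilon)\ge1+c\,\varepsilon^{\frac2{2d-1}},\qquad
C_{K_d}(n,1-\varepsilon)\le1+A_n\,\varepsilon^{\frac3{3d-2}} .
\]
Since $\frac3{3d-2}>\frac2{2d-1}$, it follows that $C_{K_d}(n,\lambda)<R_{K_d}(n,\lambda)$ for all $\lambda<1$ close enough to $1$ (depending on $n$), and even
$\dfrac{R_{K_d}(n,\lambda)-1}{C_{K_d}(n,\lambda)-1}\to\infty$ as $\lambda\to1^-$.
\end{theorem}

\begin{theorem}\label{thm:plane}
Let $K$ be a square, or any parallelogram. For every $n$ and $\frac12<\lambda<1$,
\[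
C_K(n,\lambda)=T_n\Bigl(\frac{1+\xi}{1-\xi}\Bigr),\qquad \xi=\sqrt{\frac{1-\lambda}{1+\lambda}} .
\]
For $n\ge17$ let $\xi\in(0,\frac1{11}]$ be the solution of $\frac{\xi^2}{1-\xi}=\sin^2\frac{\pi}{2n}$ and put $\lambda_n=\frac{1-\xi^2}{1+\xi^2}$. Then $C_K(n,\lambda_n)<R_K(n,\lambda_n)$.
\end{theorem}

The convex problem reduces to the study of slabs.

\begin{proposition}\label{prop:slabs}
Let $K\subset\mathbb R^d$ be a bounded convex body, $n\ge1$, $\lambda\in(0,1]$, and let
\[
\alpha_K(\lambda)=\sup\bigl\{\sup_K|\ell|:\ \ell\text{ affine},\ |K\cap\{|\ell|\le1\}|\ge\lambda|K|\bigr\}.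
\]
Then $R_K(1,\lambda)=C_K(1,\lambda)=\alpha_K(\lambda)<\infty$ and $C_K(n,\lambda)=T_n(C_K(1,\lambda))$. Hence $C_K(n,\lambda)=R_K(n,\lambda)$ if and only if $R_K(n,\lambda)=T_n(R_K(1,\lambda))$. If $R_K(n,\lambda)>C_K(n,\lambda)$, then $R_K(kn,\lambda)>C_K(kn,\lambda)$ for all $k\ge1$.
\end{proposition}

So equality always holds for $d=1$ or $n\le1$, and it fails for some $K$ and $\lambda$ for every pair $d\ge3$, $n\ge2$ and for $d=2$, $n\ge17$. The cases $d=2$, $2\le n\le16$ are not decided here.

\medskip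
\noindent\textbf{The idea.} In both problems one wants $p$ to be large somewhere in $K$ while the \emph{exceptional set} $\{|p|>1\}$ is small. By Proposition~\ref{prop:slabs}, in the convex problem it suffices to consider $T_n\circ\ell$ with $\ell$ affine: the exceptional sets of these polynomials are caps cut off by hyperplanes, and they pay for the whole cap even if they are large only at one point of it. A polynomial that varies along the cap can pay for less. In dimension $d\ge3$ we build a body that has, at its poles, a flat ridge which every cap around the pole must swallow but which a quadratic polynomial avoids. This already changes the order of magnitude as $\lambda\to1$. For the planar analogue of this body the two orders agree (Remark~\ref{rem:d2}); in the plane we instead perturb the extremal polynomial of the convex problem for the square and compute the change of the exceptional area to first order.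

\section{Exceptional sets and slabs}\label{sec:slabs}

\subsection*{Conventions and standard facts}
Replacing $K$, or a convex $S$ of positive measure, by its closure changes neither measures nor suprema of $|p|$, and removing the null set $\overline K\setminus K$ from a measurable $S\subset\overline K$ can only decrease $\sup_S|p|$. So we may and do take $K$ compact and convex sets $S$ closed. All quantities are invariant under invertible affine maps. If $U\subset K$ is measurable and $|U|\ge\lambda|K|$, then a suitable closed half-space of a given direction cuts from $U$ a set of measure exactly $\lambda|K|$, which is convex if $U$ is; we call this \emph{shrinking}.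

For $n\ge1$ we use: $|T_n|\le1$ on $[-1,1]$, with $|T_n|=1$ there only at the points $\cos\frac{i\pi}n$, where $T_n=(-1)^i$, $0\le i\le n$; $T_n$ is strictly increasing on $[1,\infty)$, and so is $T_n'$ if $n\ge2$; $T_n(1)=1$, $T_n'(1)=n^2$, $T_n(-x)=(-1)^nT_n(x)$, $T_k\circ T_n=T_{kn}$. Finally, \emph{Chebyshev's inequality}: if $g$ is a univariate polynomial of degree at most $n$ with $|g|\le1$ on $[a,b]$, $a<b$, and $\ell$ is an affine map of $[a,b]$ onto $[-1,1]$, then $|g(x)|\le T_n(|\ell(x)|)$ for $x\notin[a,b]$.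

\begin{lemma}\label{lem:exceptional}
$R_K(n,\lambda)=\sup\bigl\{\max_K|p|:\ p\in\mathcal P_{n,d},\ |K\cap\{|p|>1\}|\le(1-\lambda)|K|\bigr\}.$
\end{lemma}
\begin{proof}
If $p$ is admissible on the right, shrink $K\cap\{|p|\le1\}$ to a set $S$ of relative measure $\lambda$; then $\sup_S|p|\le1$, so $\max_K|p|\le R_K(n,\lambda)$. Conversely, let $S$ have relative measure $\lambda$ and let $p\not\equiv0$. The zero set of $p$ is a null set, so $m=\sup_S|p|>0$ (and $m<\infty$), and $p/m$ is admissible on the right. Hence $\max_K|p|$ is at most $m$ times the right side.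
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:slabs}]
\emph{The case $n=1$.} Lemma~\ref{lem:exceptional} gives $R_K(1,\lambda)=\alpha_K(\lambda)$. If $\ell$ is admissible in the definition of $\alpha_K(\lambda)$, the slab $K\cap\{|\ell|\le1\}$ is convex and can be shrunk to a convex set of relative measure $\lambda$ on which $|\ell|\le1$; so $\alpha_K(\lambda)\le C_K(1,\lambda)\le R_K(1,\lambda)$, and all three are equal.

\emph{Finiteness.} Let $\ell$ be admissible with $m=\max_K|\ell|>1$; then $\ell$ is not constant, and after a change of sign $m=\ell(x_0)$ for some $x_0\in K$. Put $g(\tau)=|K\cap\{\ell\ge m-\tau\}|$. The homothety with center $x_0$ and ratio $\frac{m-1}{m+1}$ maps $K\cap\{\ell\ge-1\}$ into $K\cap\{\ell\ge1\}$. Hence $g(m-1)\ge\bigl(\frac{m-1}{m+1}\bigr)^dg(m+1)$ and $\lambda|K|\le g(m+1)-g(m-1)\le\bigl(1-\bigl(\frac{m-1}{m+1}\bigr)^d\bigr)|K|$, which bounds $m$ in terms of $\lambda$ and $d$.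

\emph{Lower bound for $C_K(n,\lambda)$.} Let $\ell$ be affine with $|\ell|\le1$ on a convex $S$ of relative measure $\lambda$ and $\max_K|\ell|\ge1$. Then $|T_n\circ\ell|\le1$ on $S$, so $C_K(n,\lambda)\ge T_n(\max_K|\ell|)$. Taking the supremum over $\ell$ and $S$ gives $C_K(n,\lambda)\ge T_n(C_K(1,\lambda))$.

\emph{Upper bound.} Let $S$ be closed and convex of relative measure $\lambda$, let $p\in\mathcal P_{n,d}$ with $|p|\le1$ on $S$, and let $x_0\in K\setminus S$. We look for a chord $[a,b]$ of $S$ on a line through $x_0$ such that $S$ lies between parallel hyperplanes through $a$ and $b$; then Chebyshev's inequality on the line compares $p(x_0)$ with an affine function that is bounded by $1$ on all of $S$. Among all $a,b\in S$ and $\rho\ge1$ with $b-x_0=\rho(a-x_0)$ choose a triple with $\rho$ maximal. This is possible because $|a-x_0|\ge\operatorname{dist}(x_0,S)>0$ bounds $\rho$, and the set of triples is closed and nonempty. Put $S_\rho=x_0+\rho(S-x_0)$. Then $S_\rho\cap\operatorname{int}S=\emptyset$: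 if $y=x_0+\rho(a'-x_0)\in\operatorname{int}S$ with $a'\in S$, then $x_0+(\rho+\epsilon)(a'-x_0)=y+\epsilon(a'-x_0)\in S$ for small $\epsilon>0$, contrary to maximality. The set $S$ has interior, since it is convex of positive measure. So a nonzero linear $f$ separates $S$ and $S_\rho$, and since $b$ belongs to both, we may take $f\le f(b)$ on $S$ and $f\ge f(b)$ on $S_\rho$. As $b=x_0+\rho(a-x_0)$, the second inequality says $f\ge f(a)$ on $S$. Thus $f(a)\le f\le f(b)$ on $S$, with $f(a)<f(b)$ because $S$ has interior. Let $\ell$ be the affine function of $f$ with $\ell(a)=1$, $\ell(b)=-1$. Then $|\ell|\le1$ on $S$, so $|\ell(x_0)|\le C_K(1,\lambda)$. The points $x_0,a,b$ are collinear, $[a,b]\subset S$, $x_0\notin[a,b]$, and $\ell$ maps $[a,b]$ onto $[-1,1]$. Chebyshev's inequality gives $|p(x_0)|\le T_n(|\ell(x_0)|)\le T_n(C_K(1,\lambda))$.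

\emph{The last two claims.} The criterion for equality follows from $C_K(1,\lambda)=R_K(1,\lambda)$. If $R_K(n,\lambda)>C_K(n,\lambda)$, there are $p\in\mathcal P_{n,d}$ and a measurable $S$ of relative measure $\lambda$ with $|p|\le1$ on $S$ and $\max_K|p|>C_K(n,\lambda)\ge1$. Then $|T_k\circ p|\le1$ on $S$, and
$R_K(kn,\lambda)\ge T_k(\max_K|p|)>T_k(C_K(n,\lambda))=T_{kn}(C_K(1,\lambda))=C_K(kn,\lambda)$.
\end{proof}

For $n\ge1$ and $\lambda<1$ we have $C_K(n,\lambda)>1$. Indeed, take $\ell$ affine and nonconstant with $\min_K\ell=-1$ and $|K\cap\{\ell\le1\}|=\lambda|K|$; then $\max_K\ell>1$, so $C_K(1,\lambda)>1$ and $C_K(n,\lambda)=T_n(C_K(1,\lambda))>1$.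

\section{Dimension three and higher: a body with a flat ridge}\label{sec:space}

\subsection{The pole in dimension three, by hand}

Let $d=3$, so $K_3=\{|z|\le1,\ x^2+y^6\le(1-z^2)^2\}$. Near the pole $(0,0,1)$ the section at height $z=1-h$ has half-width about $2h$ in the $x$-direction but about $(2h)^{1/3}$ in the $y$-direction: the body carries a flat ridge along the $y$-axis. What does it cost, in volume, to exceed $1$ at the pole?

\emph{With a slab.} The function $z/(1-\theta)$ is about $1+\theta$ at the pole, and its exceptional set contains the cap $\{z>1-\theta\}$. As $1-z^2=h(2-h)\ge h$ for $0\le h\le1$, the section at height $1-h$ contains the rectangle $|x|\le h/\sqrt2$, $|y|\le(h/\sqrt2)^{1/3}$, of area $4(h/\sqrt2)^{4/3}$. So the cap has volume at least $\int_0^\theta4(h/\sqrt2)^{4/3}\,dh=\frac{12}{7}2^{-2/3}\theta^{7/3}\ge\theta^{7/3}$.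

\emph{With a quadratic polynomial.} The polynomial $(1+\delta)z^2-y^2$ equals $1+\delta$ at the pole, but it exceeds $1$ only where $|y|<\sqrt\delta$, and we shall see that its exceptional set has volume at most $8\delta^{5/2}$.

With a budget of volume $\varepsilon$ this cap thus allows $\theta$ at most of order $\varepsilon^{3/7}$, while the quadratic polynomial allows $\delta$ of order $\varepsilon^{2/5}$, which is larger. Replacing $z/(1-\theta)$ by $T_n(z/(1-\theta))$ multiplies the gain by a constant about $n^2$ and does not change the exponent. The exponent $3$ of $|y|$ matters: it makes the ridge, of width about $h^{1/3}$, much wider than the strip $|y|<\sqrt h$ which the polynomial needs.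

What remains is to show that a convex $S$ cannot do better by cutting caps elsewhere. This is the content of the cap lemma below.

\subsection{The body and the lower bound for the Remez constant}

Fix $d\ge3$, write $K=K_d$, and put
\[
F(x,y)=\sqrt{|x|^2+y^6}\quad\text{on }\mathbb R^{d-1},\qquad G(x,y,z)=F(x,y)+z^2-1 .
\]
$F$ is the Euclidean norm of $(|x|,|y|^3)$; these two components are convex and nonnegative, and the norm is convex and monotone on the positive quadrant, so $F$ is convex. Hence $G$ is convex and $K=\{G\le0\}$ is convex. It is compact, with $|x|,|y|,|z|\le1$ on it; $K=-K$; and $G(0)=-1<0$, so $K$ has interior.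

Let $0<\delta\le1$ and $p=(1+\delta)z^2-y^2\in\mathcal P_{2,d}$. On $K$ we have $p\ge-y^2\ge-1$. If $p>1$ at a point of $K$, then
\[
y^2<(1+\delta)z^2-1\le\delta,\qquad
z^2>\tfrac1{1+\delta}\ge1-\delta,\qquad
|x|\le F\le1-z^2<\delta ,
\]
and the second inequality gives $1-|z|\le1-z^2<\delta$. With $\kappa_{d-2}$ the volume of the unit ball of $\mathbb R^{d-2}$,
\[
|K\cap\{|p|>1\}|\le\kappa_{d-2}\delta^{d-2}\cdot2\sqrt\delta\cdot2\delta=4\kappa_{d-2}\,\delta^{d-1/2}.
\]
For small $\varepsilon>0$ choose $\delta$ so that the right side equals $\varepsilon|K|$. Since $(0,0,1)\in K$ and $p(0,0,1)=1+\delta$, Lemma~\ref{lem:exceptional} gives, for every $n\ge2$,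
\[
R_K(n,1-\varepsilon)\ge1+\delta=1+c\,\varepsilon^{2/(2d-1)} .
\]

\subsection{The cap lemma}

\begin{lemma}\label{lem:cap}
There are $c_0,\theta_0>0$, depending only on $d$, such that for all $u\ne0$, with $h(u)=\max_K\langle u,\cdot\rangle$, and all $0<\theta\le\theta_0$,
\[
\bigl|\{Q\in K:\langle u,Q\rangle\ge(1-\theta)h(u)\}\bigr|\ge c_0\,\theta^{\,d-2/3}.
\]
\end{lemma}

At the pole, for $d=3$, this is the computation above. The difficulty is uniformity in $u$: $F$ is not smooth at $0$, and the touching point of the cap may approach the pole at any rate compared with $\theta$. An anisotropic scaling, adapted to $F$, brings the projections to $\mathbb R^{d-1}$ of all touching points near the pole to a fixed compact set.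

\begin{proof}
Below $c>0$ denotes constants depending only on $d$, and $\theta$ is small depending only on $d$.

\emph{Step 1: description near the touching point.} Recall that $g\in\partial G(P)$ means $G(Q)\ge G(P)+\langle g,Q-P\rangle$ for all $Q$. Let $P=(m,z)$, $m\in\mathbb R^{d-1}$, maximize $\langle u,\cdot\rangle$ on $K=\{G\le0\}$. Since $G(0)<0$ and $u\ne0$, the Karush--Kuhn--Tucker theorem says that $G(P)=0$ and that $u$ is a positive multiple of an element of $\partial G(P)$. The claim does not change when $u$ is scaled, so let $u\in\partial G(P)$, that is,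
\[
u=(v,2z),\qquad v\in\partial F(m),\qquad F(m)=1-z^2 .
\]
By symmetry let $z\ge0$. From $0=F(0)\ge F(m)-\langle v,m\rangle$ we get $h(u)=\langle v,m\rangle+2z^2\ge1+z^2\ge1$. Hence the cap contains $\{Q\in K:\langle u,P-Q\rangle\le\theta\}$. For $w=(\omega,\zeta)$ put
\[
B(\omega)=F(m+\omega)-F(m)-\langle v,\omega\rangle\ge0 .
\]
Since $F(m)+z^2-1=0$, we have $G(P+w)=\langle u,w\rangle+B(\omega)+\zeta^2$. Therefore
\begin{equation}\label{eq:incap}
B(\omega)\le\tfrac\theta4,\quad \zeta^2\le\tfrac\theta4,\quad -\theta\le\langle u,w\rangle\le-\tfrac\theta2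
\end{equation}
imply that $P+w$ belongs to $K$ and to the cap. We bound from below the volume of the set of such $w$.

\emph{Constants.} Let $L\ge1$ be a Lipschitz constant of $F$ on the unit neighborhood of the compact set $\{F\le1\}$. Subgradients of $F$ at points of $\{F\le1\}$ then have norm at most $L$, and at such points $B(\omega)\le2L|\omega|$ if $|\omega|\le1$. Since $F^2$ is a polynomial that is positive off the origin, $F$ is $C^\infty$ off the origin. By Taylor's formula on a compact neighborhood of $\{\frac34\le F\le1\}$ avoiding the origin, there are $r_0\in(0,1)$ and $H\ge1$ such that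
\begin{equation}\label{eq:taylor}
B(\omega)\le H|\omega|^2\quad\text{whenever }\tfrac34\le F(m)\le1,\ |\omega|\le r_0 .
\end{equation}

\emph{Step 2: $z\ge\frac12$.} Let $\Omega=\{\omega:B(\omega)\le\frac\theta4,\ |\langle v,\omega\rangle|\le\frac{\sqrt\theta}4\}$. For $\omega\in\Omega$ the last condition in \eqref{eq:incap} reads
$2z\zeta\in[-\theta-\langle v,\omega\rangle,\,-\frac\theta2-\langle v,\omega\rangle]$.
This is a $\zeta$-interval of length $\frac\theta{4z}\ge\frac\theta4$, on which, as $2z\ge1$, $|\zeta|\le\theta+|\langle v,\omega\rangle|\le\theta+\frac{\sqrt\theta}4\le\frac{\sqrt\theta}2$ if $\theta\le\frac1{16}$. So the cap has volume at least $\frac\theta4|\Omega|$, and it suffices to show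
\begin{equation}\label{eq:Omega}
|\Omega|\ge c\,\theta^{d-5/3}.
\end{equation}
The linear map $A_s(x,y)=(s^3x,sy)$ satisfies $F\circ A_s=s^3F$ and $\det A_s=s^{3d-5}$. Choose $s$ by $s^3=\max(F(m),\theta)\in[\theta,1]$ and write
\[
m=A_sm',\quad\omega=A_s\omega',\quad v'=s^{-3}A_s^{\mathsf T}v,\quad B'(\omega')=F(m'+\omega')-F(m')-\langle v',\omega'\rangle .
\]
Dividing the subgradient inequality for $v$ by $s^3$ shows $v'\in\partial F(m')$. Moreover $F(m')\le1$, $\langle v,\omega\rangle=s^3\langle v',\omega'\rangle$ and $B(\omega)=s^3B'(\omega')$, and the estimates of the previous paragraph apply to $m',v',B'$.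

If $F(m)\le\theta$, then $s^3=\theta$. For $|\omega'|\le\frac1{8L}$ we get $B(\omega)\le\theta\cdot2L|\omega'|\le\frac\theta4$ and $|\langle v,\omega\rangle|\le\theta L|\omega'|\le\frac\theta8\le\frac{\sqrt\theta}4$. Hence $|\Omega|\ge c\,s^{3d-5}=c\,\theta^{d-5/3}$.

If $F(m)>\theta$, then $s^3=F(m)$ and $F(m')=1$, so \eqref{eq:taylor} is available. Let $\varrho=\min\bigl(r_0,\frac1{2\sqrt H},\frac1{4L}\bigr)$ and $|\omega'|\le\varrho\sqrt{\theta/s^3}\le r_0$. Then $B(\omega)\le s^3H\varrho^2\theta/s^3\le\frac\theta4$ and $|\langle v,\omega\rangle|\le s^3L\varrho\sqrt{\theta/s^3}=L\varrho\,s^{3/2}\sqrt\theta\le\frac{\sqrt\theta}4$. Hence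
\[
|\Omega|\ge c\,s^{3d-5}\Bigl(\frac\theta{s^3}\Bigr)^{\frac{d-1}2}=c\,\theta^{\frac{d-1}2}s^{\frac{3d-7}2}\ge c\,\theta^{\frac{d-1}2+\frac{3d-7}6}=c\,\theta^{d-5/3},
\]
where we used $s\ge\theta^{1/3}$ and $3d-7>0$; here $d\ge3$ enters. This proves \eqref{eq:Omega}.

\emph{Step 3: $0\le z<\frac12$.} Now $\frac34<F(m)\le1$, so \eqref{eq:taylor} holds. Also $|u|\le\sqrt{L^2+1}$, and $|u|\ge h(u)/|P|\ge1/\sqrt3$ because $|x|,|y|,|z|\le1$ on $K$. Let $\varrho'=\min\bigl(r_0,\frac12,\frac1{2\sqrt H}\bigr)$. If $|w|\le\varrho'\sqrt\theta$, the first two conditions in \eqref{eq:incap} hold. The third cuts from the ball $\{|w|\le\varrho'\sqrt\theta\}$ a slab of thickness $\frac\theta{2|u|}$ whose points have distance at most $\frac\theta{|u|}\le\sqrt3\,\theta\le\frac12\varrho'\sqrt\theta$ from the parallel hyperplane through the center, for small $\theta$. The sections of the ball at such distances are $(d-1)$-balls of radius at least $\frac{\sqrt3}2\varrho'\sqrt\theta$. So the volume is at least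
\[
c\,\theta\cdot\theta^{(d-1)/2}=c\,\theta^{(d+1)/2}\ge c\,\theta^{d-2/3},
\]
because $\frac{d+1}2\le d-\frac23$ for $d\ge3$.
\end{proof}

\subsection{The upper bound for the Chebyshev constant}

Let $S\subset K$ be closed and convex of relative measure $1-\varepsilon$. For small $\varepsilon$ define $\theta\le\min(\theta_0,\frac12)$ by $c_0\theta^{d-2/3}=2\varepsilon|K|$. We claim $(1-\theta)K\subset S$. Otherwise some $y=(1-\theta)x$ with $x\in K$ is not in $S$, and there is $u\ne0$ with $\max_S\langle u,\cdot\rangle<\langle u,y\rangle=(1-\theta)\langle u,x\rangle\le(1-\theta)h(u)$. So $S$ misses the cap of Lemma~\ref{lem:cap}, and $\varepsilon|K|=|K\setminus S|\ge c_0\theta^{d-2/3}=2\varepsilon|K|$, a contradiction.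

Now let $p\in\mathcal P_{n,d}$ with $\sup_S|p|\le1$, and let $x\in K$. Since $K=-K$, both points $\pm(1-\theta)x$ lie in $S$, so by convexity of $S$ the univariate polynomial $\tau\mapsto p(\tau x)$ is bounded by $1$ for $|\tau|\le1-\theta$. Chebyshev's inequality at $\tau=1$ gives $|p(x)|\le T_n\bigl(\frac1{1-\theta}\bigr)$. Since $\frac1{1-\theta}-1\le2\theta$ and $\frac1{1-\theta}\le2$, and $T_n'$ is nondecreasing on $[1,\infty)$,
\[
C_K(n,1-\varepsilon)\le T_n\Bigl(\frac1{1-\theta}\Bigr)\le1+2T_n'(2)\,\theta=1+A_n\,\varepsilon^{1/(d-2/3)}=1+A_n\,\varepsilon^{3/(3d-2)} .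
\]
Finally $3(2d-1)=6d-3>6d-4=2(3d-2)$, that is, $\frac3{3d-2}>\frac2{2d-1}$. As $C_K(n,\lambda)>1$ for $\lambda<1$, the quotient in Theorem~\ref{thm:space} is defined, and at $\lambda=1-\varepsilon$ it is at least $\frac c{A_n}\varepsilon^{\frac2{2d-1}-\frac3{3d-2}}$, which tends to $\infty$ as $\varepsilon\to0$. This completes the proof of Theorem~\ref{thm:space}.\qed

\begin{remark}\label{rem:d2}
For $d=2$ the construction gives the body $\{|y|^3\le1-z^2\}$. The polynomial $(1+\delta)z^2-y^2$ now has exceptional area at most $4\delta^{3/2}$. But the cap $\{y\ge1-\theta\}$ lies in $\{z^2\le1-(1-\theta)^3\le3\theta\}$ and has area at most $2\sqrt3\,\theta^{3/2}$, the same order. Lemma~\ref{lem:cap}, with exponent $\frac43$, fails, and for this body the comparison of exponents gives nothing. So in the plane we compare constants, not exponents.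
\end{remark}

\section{The plane: perturbing the extremal slab of the square}\label{sec:plane}

For $0<\xi<1/\sqrt3$ put
\[
N=1+\xi^2,\quad\sigma=\frac{\xi^2}N,\quad t_1=\frac\xi N,\quad t_2=1-\sigma=\frac1N,\quad\lambda=1-2\sigma=\frac{1-\xi^2}{1+\xi^2}.
\]
Then $\lambda$ runs through $(\frac12,1)$, $\xi=\sqrt{(1-\lambda)/(1+\lambda)}$, and
\begin{equation}\label{eq:ids}
t_1^2=\sigma t_2,\qquad t_1^2+\sigma^2=\sigma,\qquad t_1^2+t_2^2=t_2,\qquad\alpha:=\frac{t_2+t_1}{t_2-t_1}=\frac{1+\xi}{1-\xi}.
\end{equation}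

\subsection{The Chebyshev constant}

\begin{lemma}\label{lem:square}
For a parallelogram $K$ and $\frac12<\lambda<1$, $C_K(n,\lambda)=T_n(\alpha)$.
\end{lemma}
\begin{proof}
By affine invariance let $K$ be $Q=[0,1]^2$. By Proposition~\ref{prop:slabs} we must show $\alpha_Q(\lambda)=\alpha$ (for $n=0$ the lemma is trivial).

Let $\ell$ be affine with $|Q\cap\{|\ell|\le1\}|\ge\lambda$ and $\beta=\max_Q|\ell|>1$. The maximum is attained at a vertex, and by the symmetries of $Q$ and $\ell\mapsto-\ell$ we may assume $\ell(0,0)=\beta$. If $\ell$ were constant, then $\ell\equiv\beta>1$ and $\{|\ell|\le1\}$ would be empty. So $\ell=\beta-\gamma f$ with $\gamma>0$, $f=ax+by$, $a,b\ge0$, $a+b=1$, and $\{|\ell|\le1\}=\{\tau_1\le f\le\tau_2\}$ with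
\[
\tau_1=\frac{\beta-1}\gamma,\qquad\tau_2=\frac{\beta+1}\gamma,\qquad\beta=\frac{\tau_2+\tau_1}{\tau_2-\tau_1}.
\]
Let $g(\tau)=|Q\cap\{f<\tau\}|$. By central symmetry $|Q\cap\{f>\tau\}|=g(1-\tau)$ and $g(\frac12)=\frac12$. With $\sigma'=\max(1-\tau_2,0)$ we have $g(\tau_1)+g(\sigma')\le1-\lambda<\frac12$, so $\tau_1,\sigma'<\frac12$.

\emph{Claim: $g(\tau)\ge2\tau^2$ for $0\le\tau\le\frac12$}; that is, at a given value of $f$ the diagonal direction is cheapest. Let $a\le b$ and $\tau>0$. If $\tau\le a$, the set is a triangle with legs $\frac\tau a,\frac\tau b\le1$, and $g(\tau)=\frac{\tau^2}{2ab}\ge2\tau^2$. If $a<\tau\le\frac12\le b$, then $0<\frac{\tau-ax}b\le1$ for all $x\in[0,1]$, so $g(\tau)=\int_0^1\frac{\tau-ax}b\,dx=\frac{2\tau-a}{2(1-a)}$, and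
\[
2\tau-a-4\tau^2(1-a)=(1-2\tau)\bigl(2\tau-a(1+2\tau)\bigr)\ge(1-2\tau)^2\tau\ge0 .
\]

Hence $\tau_1^2+\sigma'^2\le\frac{1-\lambda}2=\sigma$. By the Cauchy--Schwarz inequality and \eqref{eq:ids}, $t_2\tau_1+t_1\sigma'\le\sqrt{t_1^2+t_2^2}\,\sqrt\sigma=\sqrt{t_2\sigma}=t_1$. So $t_2\tau_1\le t_1(1-\sigma')\le t_1\tau_2$, because $1-\sigma'=\min(1,\tau_2)$. Thus $\tau_1/\tau_2\le t_1/t_2$ and $\beta\le\alpha$.

Conversely, for $a=b=\frac12$ and $\tau_i=t_i$ the removed area is $2t_1^2+2\sigma^2=2\sigma=1-\lambda$, and $\ell(0,0)=\alpha$.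
\end{proof}

\subsection{A first-order criterion}

From now on let $n\ge1$. We use the coordinates $s=\frac{x-y}2$, $t=\frac{x+y}2$, in which the square is
\[
K=\{(s,t):|s|\le\min(t,1-t)\},\qquad|K|=\tfrac12 .
\]
The extremal polynomial of the convex problem is
\[
P_0(t)=T_n(\ell_0(t)),\qquad\ell_0(t)=\frac{t_1+t_2-2t}{t_2-t_1},\qquad P_0(0)=T_n(\alpha)=:M .
\]
Its exceptional set $K\setminus\{t_1\le t\le t_2\}$ consists of two triangles, of areas $t_1^2$ and $\sigma^2$, which together have area $\sigma=(1-\lambda)|K|$. Put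
\[
\nu_i=\frac{t_1+t_2}2-\frac{t_2-t_1}2\cos\frac{i\pi}n,\quad0\le i\le n ,
\]
so that $\nu_0=t_1$, $\nu_n=t_2$, $P_0(\nu_i)=(-1)^i$, and $|P_0|<1$ at all other points of $[t_1,t_2]$.

Now perturb $P_0$ to $P_0+\eta q$ with small $\eta>0$. The value at the corner $(0,0)$ grows if $q(0,0)>0$. No new exceptional set appears inside the slab if $q$ pushes $P_0$ toward $0$ on every segment $K\cap\{t=\nu_i\}$, $1\le i\le n-1$. And the two ends of the slab move: with $D=n^2\frac{2}{t_2-t_1}$ we have $P_0'(t_1)=-D$, so the level line $t=t_1$ becomes $t\approx t_1+\frac\eta Dq(s,t_1)$, and similarly at $t_2$. The exceptional area changes by $\frac\eta DI(q)+O(\eta^2)$, where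
\[
I(q)=\int_{-t_1}^{t_1}q(s,t_1)\,ds+(-1)^n\int_{-\sigma}^{\sigma}q(s,t_2)\,ds .
\]
The next lemma makes this precise, as an upper bound for the exceptional area.

\begin{lemma}\label{lem:perturb}
Let $0<\xi<1/\sqrt3$, $n\ge1$, and suppose that $q\in\mathcal P_{n,2}$ satisfies

\textup{(i)} $q(0,0)>0$;\quad \textup{(ii)} $I(q)<0$;\quad \textup{(iii)} $(-1)^iq<0$ on $K\cap\{t=\nu_i\}$ for $1\le i\le n-1$.

\noindent Then $R_K(n,\lambda)>M=C_K(n,\lambda)$.
\end{lemma}
\begin{proof}
Let $P_\eta=P_0+\eta q$, where $\eta>0$ is small; constants in $O(\cdot)$ do not depend on $\eta$. By compactness there is $\kappa>0$ with $(-1)^iq\le-\kappa$ in (iii). We choose $\delta>0$ small and split $K$ into four parts.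

\emph{Near interior nodes.} If $\delta$ is small, then on $K\cap\{|t-\nu_i|\le\delta\}$, $1\le i\le n-1$, we have $(-1)^iq\le-\frac\kappa2$ and $(-1)^iP_0\in[\frac12,1]$. Hence there $\frac12-\eta\max_K|q|\le(-1)^iP_\eta\le1$, so $|P_\eta|\le1$ for small $\eta$.

\emph{Away from the nodes.} On the compact remaining part of $K\cap\{t_1+\delta\le t\le t_2-\delta\}$ (the closure of the complement of the previous strips) we have $|P_0|\le1-c'$ with $c'>0$, so $|P_\eta|\le1$ for small $\eta$.

\emph{Near $t_1$.} Let $\delta$ be so small that $P_0\ge\frac12$ and $P_0'\le-\frac D2$ for $|t-t_1|\le\delta$. For small $\eta$, then, $P_\eta\ge0$ and $\partial_tP_\eta<0$ for $|t-t_1|\le\delta$, $|s|\le1$. For $|s|\le1$ put $t_\eta(s)=t_1+\frac\eta Dq(s,t_1)+C'\eta^2$. Suppose $C'\eta\le1$; then $t_\eta(s)-t_1=O(\eta)$ with a constant independent of $C'$, and Taylor's formula gives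
\[
P_\eta(s,t_\eta(s))=1-D\bigl(t_\eta(s)-t_1\bigr)+\eta q(s,t_1)+O(\eta^2)=1-DC'\eta^2+O(\eta^2),
\]
again with a constant independent of $C'$. So we can fix $C'$ such that, for all small $\eta$, $|t_\eta(s)-t_1|\le\delta$ and $P_\eta\le1$ at $t=t_\eta(s)$, hence $0\le P_\eta\le1$ for $t_\eta(s)\le t\le t_1+\delta$. Therefore
\[
K\cap\{t\le t_1+\delta,\ |P_\eta|>1\}\subset\{|s|\le t<t_\eta(s),\ |s|\le1\}.
\]
The area of the set on the right is $\int_{-1}^1\max(t_\eta(s)-|s|,0)\,ds$. Since $|t_\eta(s)-t_1|=O(\eta)$, replacing the domain by $|s|\le t_1$ and dropping the maximum changes the integrand only where $\bigl||s|-t_1\bigr|=O(\eta)$, and there by $O(\eta)$. So the area is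
\[
\int_{-t_1}^{t_1}\bigl(t_\eta(s)-|s|\bigr)ds+O(\eta^2)=t_1^2+\frac\eta D\int_{-t_1}^{t_1}q(s,t_1)\,ds+O(\eta^2).
\]

\emph{Near $t_2$.} Here $(-1)^nP_0(t_2)=1$ and $(-1)^nP_0'(t_2)=D$, and $K$ is given by $|s|\le1-t$. The same argument for $(-1)^nP_\eta$, with $t$ decreasing from $t_2$, shows that $K\cap\{t\ge t_2-\delta,\ |P_\eta|>1\}$ lies in $\{|s|\le1-t,\ |s|\le1,\ t>t_2-\frac\eta D(-1)^nq(s,t_2)-C'\eta^2\}$, whose area is $\sigma^2+\frac\eta D(-1)^n\int_{-\sigma}^\sigma q(s,t_2)\,ds+O(\eta^2)$.

Altogether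
\[
|K\cap\{|P_\eta|>1\}|\le t_1^2+\sigma^2+\frac\eta DI(q)+O(\eta^2)<\sigma=(1-\lambda)|K|
\]
for small $\eta>0$, by (ii). By Lemma~\ref{lem:exceptional} and (i), $R_K(n,\lambda)\ge P_\eta(0,0)=M+\eta q(0,0)>M$, and $M=C_K(n,\lambda)$ by Lemma~\ref{lem:square}.
\end{proof}

\subsection{Finding the direction}

\emph{Functions of $t$ alone do not work.} Let $q=q(t)$, of degree at most $n$, satisfy $(-1)^iq(\nu_i)\le0$ for $1\le i\le n-1$. Interpolate $q$ at $\nu_0,\dots,\nu_n$ with Lagrange basis polynomials $L_i$. As all nodes are positive, $L_i(0)$ has sign $(-1)^i$, so the interior nodes contribute terms $\le0$ and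
\[
q(0)\le L_0(0)\,q(t_1)+|L_n(0)|\,(-1)^nq(t_2).
\]
The nodes are symmetric about $\frac{t_1+t_2}2$, so $\prod_{j\ge1}(\nu_j-\nu_0)=\prod_{j\le n-1}(\nu_n-\nu_j)$ and $L_0(0)/|L_n(0)|=t_2/t_1=1/\xi$. This is the same ratio as that of the lengths $2t_1$ and $2\sigma$ in $I$. Hence $q(0)\le\frac{|L_n(0)|}{2\sigma}I(q)$, and (i) and (ii) exclude each other. So $q$ must depend on $s$.

\emph{A term in $s^2$.} Let $n\ge 3$, $T=\nu_{n-1}$, and suppose $T>\frac12$. Consider
\[
(-1)^nr(t)(b^2-s^2),\qquad r(t)=\prod_{i=1}^{n-2}(t-\nu_i),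
\]
which has degree $n$. It vanishes on $t=\nu_i$ for $i\le n-2$, and on $t=T$ it satisfies (iii) with $\le$ in place of $<$ if $b$ is the half-length $1-T$ of the segment $K\cap\{t=T\}$; a small multiple of $-P_0$ will make the inequalities strict. If $T$ is near the right-hand corner, this segment is short, whereas $K\cap\{t=t_1\}$ is long, so that $b^2-s^2$ has negative mean over the latter: this is the gain. The price is paid at $t=t_2$, where the term is of the wrong sign. If $T=t_2-\mu$, then $b=\sigma+\mu$, and since $r(t_2)\mu=|r(t_1)|(T-t_1)$ by symmetry of the nodes, the price is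
\[
r(t_2)\int_{-\sigma}^\sigma(b^2-s^2)\,ds=|r(t_1)|\,(T-t_1)\cdot2\sigma\Bigl(\mu+2\sigma+\frac{2\sigma^2}{3\mu}\Bigr).
\]
So $\mu$ should be comparable with $\sigma$. The choice $\mu=\sigma$ is simple; it ties $\lambda$ to $n$. Up to the common factor $|r(t_1)|$, the gain is then about $\frac23t_1^3\approx\frac23\xi^3$ and the price about $\frac{22}3\sigma^2\approx\frac{22}3\xi^4$, which explains the bound $\xi\le\frac1{11}$. See Figure~\ref{fig:square}. Finally, a multiple of a function $u(t)$ that vanishes at $\nu_1,\dots,\nu_{n-1}$ and at $t_2$ trades value at the corner for area.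

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=7]
\fill[gray!30] (0,0) -- plot[domain=-0.25:0.25] ({0.3-0.8*\x*\x},{\x}) -- cycle;
\fill[gray!30] (1,0) -- plot[domain=-0.1194:0.1194] ({0.87+0.75*\x*\x},{\x}) -- cycle;
\draw (0,0)--(0.5,0.5)--(1,0)--(0.5,-0.5)--cycle;
\draw[dashed] (0.3,-0.3)--(0.3,0.3);
\draw[dashed] (0.9,-0.1)--(0.9,0.1);
\draw[thick] (0.8,-0.2)--(0.8,0.2);
\node[above left] at (0.3,0.3) {$t=t_1$};
\node[above right] at (0.8,0.2) {$t=T$};
\node[right] at (0.91,0.12) {$t=t_2$};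
\node[left] at (0,0) {$(0,0)$};
\draw[->] (0.1,-0.45)--(0.3,-0.45) node[right] {$t$};
\draw[->] (0.1,-0.45)--(0.1,-0.27) node[above] {$s$};
\end{tikzpicture}
\caption{The square $|s|\le\min(t,1-t)$, not to scale. The extremal slab lies between the dashed lines $t=t_1$ and $t=t_2$. The perturbed polynomial exceeds $1$ in absolute value only on (approximately) the shaded set: its left part is smaller than the triangle cut off by $t=t_1$, because the term $-s^2$ is effective on that long segment; its right part is larger than the triangle cut off by $t=t_2$. On the short segment $t=T$ the perturbation must keep one sign.}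
\label{fig:square}
\end{figure}

\subsection{Proof of Theorem~\ref{thm:plane}}

The formula for $C_K(n,\lambda)$ is Lemma~\ref{lem:square}. Let $n\ge17$. The function $\frac{\xi^2}{1-\xi}$ increases from $0$ to $\frac1{110}$ on $[0,\frac1{11}]$, and $\sin^2\frac\pi{2n}<\bigl(\frac\pi{34}\bigr)^2<\frac1{110}$. So there is a unique $\xi\in(0,\frac1{11}]$ with $\frac{\xi^2}{1-\xi}=\sin^2\frac\pi{2n}$; fix it. Then $\xi<1/\sqrt3$, $\lambda=\lambda_n>\frac12$ and $\sigma<\frac14$. With $T=\nu_{n-1}$ and $t_2-t_1=\frac{1-\xi}N$ we get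
\[
t_2-T=\frac{t_2-t_1}2\Bigl(1-\cos\frac\pi n\Bigr)=(t_2-t_1)\sin^2\frac\pi{2n}=\frac{\xi^2}N=\sigma ,
\]
so $T=1-2\sigma>\frac12$ and $K\cap\{t=T\}=\{|s|\le2\sigma\}$. Put
\[
q=(-1)^nr(t)(4\sigma^2-s^2)-A\,u(t)-\kappa P_0(t),\qquad u(t)=(-1)^{n-1}r(t)(t-T)(t_2-t),
\]
with $r(t)=\prod_{i=1}^{n-2}(t-\nu_i)$ and constants $A,\kappa>0$ to be chosen. Then $q\in\mathcal P_{n,2}$. We verify the hypotheses of Lemma~\ref{lem:perturb}.

\emph{Condition} (iii). On $t=\nu_i$, $1\le i\le n-2$, we have $r=u=0$, so $(-1)^iq=-\kappa$. On $t=T$ we have $u=0$, $r(T)>0$ and $|s|\le2\sigma$, so $(-1)^{n-1}q=-r(T)(4\sigma^2-s^2)-\kappa\le-\kappa$.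

\emph{Values of $q$.} Let $\rho_1=|r(t_1)|>0$. For $t\le t_1$ all $n-2$ factors of $r$ are negative, so $(-1)^nr(t_1)=\rho_1$ and $(-1)^nr(0)=|r(0)|>0$. Therefore
\[
u(0)=|r(0)|\,Tt_2,\qquad u(t_1)=\rho_1(T-t_1)(t_2-t_1),\qquad u(t_2)=0 .
\]
By the symmetry of $\nu_1,\dots,\nu_{n-1}$ about $\frac{t_1+t_2}2$, the polynomial $r(t)(t-T)$ has the same absolute value at $t_1$ and $t_2$: $r(t_2)\,\sigma=\rho_1(T-t_1)$. Since
\[
\int_{-t_1}^{t_1}(4\sigma^2-s^2)\,ds=2t_1\Bigl(4\sigma^2-\frac{t_1^2}3\Bigr),\qquad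
\int_{-\sigma}^\sigma(4\sigma^2-s^2)\,ds=\frac{22}3\sigma^3,
\]
and $P_0(0)=M$, $P_0(t_1)=(-1)^nP_0(t_2)=1$, we obtain
\begin{align*}
q(0,0)&=|r(0)|\,(4\sigma^2-ATt_2)-\kappa M,\qquad I(q)=\rho_1J(A)-2\kappa(t_1+\sigma),\\
J(A)&=2t_1\Bigl(4\sigma^2-\frac{t_1^2}3\Bigr)+\frac{22}3\sigma^2(T-t_1)-2At_1(T-t_1)(t_2-t_1).
\end{align*}

\emph{Conditions} (i) \emph{and} (ii). Let $A_0=\frac{4\sigma^2}{Tt_2}$, the value of $A$ for which the first term of $q(0,0)$ vanishes. We show $J(A_0)<0$. With
\[
T-t_1=\frac{1-\xi-\xi^2}N,\qquad t_2-t_1=\frac{1-\xi}N,\qquad Tt_2=\frac{1-\xi^2}{N^2},\qquad A_0=\frac{4\xi^4}{1-\xi^2},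
\]
the three terms of $J(A_0)$ are $\frac{2\xi^3}{3N^3}$ times $12\xi^2-1$, times $11\xi(1-\xi-\xi^2)$, and times $-12\xi^2\frac{1-\xi-\xi^2}{1+\xi}$. Since $12\xi^2-12\xi^2\,\frac{1-\xi-\xi^2}{1+\xi}=\frac{12\xi^3(2+\xi)}{1+\xi}$,
\[
\frac{3N^3}{2\xi^3}J(A_0)=11\xi(1-\xi-\xi^2)+\frac{12\xi^3(2+\xi)}{1+\xi}-1\le11\xi(1-\xi)+24\xi^3-1 .
\]
The derivative $11-22\xi+72\xi^2$ of the right side is positive on $[0,\frac1{11}]$, and at $\xi=\frac1{11}$ the right side equals $\frac{10}{11}+\frac{24}{1331}-1=-\frac{97}{1331}<0$. So $J(A_0)<0$. Choose $A<A_0$ positive and so close to $A_0$ that $J(A)<0$; then $4\sigma^2-ATt_2>0$. With $\kappa>0$ small enough, (i) and (ii) hold.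

Lemma~\ref{lem:perturb} gives $R_K(n,\lambda_n)>C_K(n,\lambda_n)$ for the square, and by affine invariance for every parallelogram.\qed

\begin{thebibliography}{9}
\bibitem{FIA}
\emph{Frontiers in Interpolation and Approximation},
\url{http://gill.readingroo.ms/ENTER/1%20ebook%20Collections/Z%20-%20More%20books,%20UNSORTED%20Ebooks/2%20-%20More%20books/1584886366.Chapman.&.Hall.CRC.Frontiers.in.Interpolation.and.Approximation.Jul.2006.pdf}
\end{thebibliography}
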